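# A quotient of an algebra with dense orbits need not have dense orbits

Throughout, $K=\overline K$ is an algebraically closed field, algebras are finite-dimensional, modules are finite-dimensional left modules, and paths are composed from right to left: $ba$ means "first $a$, then $b$".

## Six vertices, two relations, and one relation more

For $r,s\ge 1$ let $Q_{r,s}$ be the quiver with vertices $0,1,x_1,\dots,x_r,y_1,\dots,y_s$ and arrows
$$b:0\to 0,\quad a:1\to 0,\quad c_1:x_1\to 1,\quad c_k:x_k\to x_{k-1}\ (2\le k\le r),\quad d_1:y_1\to 1,\quad d_k:y_k\to y_{k-1}\ (2\le k\le s).$$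
So there is a loop $b$ at $0$, an arrow $a$ into $0$, and two linear arms running into the vertex $1$. Put
$$A_{r,s}=KQ_{r,s}/(b^2,\ bad_1),\qquad B_{r,s}=A_{r,s}/(bac_1)=KQ_{r,s}/(b^2,\ bad_1,\ bac_1).$$

**Theorem 1.** The algebra $A=A_{1,3}$ (dimension $21$, six vertices) has the Dense Orbit property, and its quotient $B=B_{1,3}=A/J$ does not. Here $J=A(bac_1)A=K\,bac_1$ is one-dimensional, $J^2=0$, and $J\subseteq\operatorname{rad}^3A$, so $A$ and $B$ have the same quiver. In particular, a quotient of a DO algebra by a proper two-sided ideal need not be DO.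

Let us unpack this. First the algebra. The quiver of $A_{1,3}$ is
$$y_3\xrightarrow{d_3}y_2\xrightarrow{d_2}y_1\xrightarrow{d_1}1\xleftarrow{c_1}x_1,\qquad 1\xrightarrow{a}0,\qquad 0\xrightarrow{b}0 .$$
In general the defining ideals are admissible: they are generated by paths of length $\ge 2$, and a path that does not contain $b^2$ has length at most $\max(r,s)+2$. For $A_{1,3}$ the surviving paths, sorted by starting vertex, are $e_0,b$; $\ e_1,a,ba$; $\ e_{x_1},c_1,ac_1,bac_1$; $\ e_{y_1},d_1,ad_1$; the same with $y_2$ (four paths); the same with $y_3$ (five paths). This gives $2+3+4+3+4+5=21$. The element $bac_1$ spans a two-sided ideal, since $b\cdot bac_1=0$ and no arrow ends at $x_1$ when $r=1$. Its square is zero because it starts at $x_1$ and ends at $0$. It is a path of length $3$, so $J\subseteq \operatorname{rad}^3A$.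

**Definition (module variety).** Let $A=KQ/\mathfrak a$ with $\mathfrak a$ admissible, and let $\underline d=(d_x)_{x\in Q_0}$ be a dimension vector. Then $\mathrm{mod}(A,\underline d)$ is the affine variety of tuples of matrices $(M_\alpha)_{\alpha\in Q_1}$, $M_\alpha\in \mathrm{Mat}_{d_{h\alpha}\times d_{t\alpha}}(K)$ for $\alpha:t\alpha\to h\alpha$, that satisfy the relations in $\mathfrak a$. The group $GL(\underline d)=\prod_x GL_{d_x}(K)$ acts by change of basis; its orbits are the isomorphism classes of $A$-modules of dimension vector $\underline d$. If $\mathfrak a=0$ we write $\mathrm{rep}(Q,\underline d)$; this is a vector space.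

**Definition (DO).** $A$ has the *Dense Orbit property* (is DO) if for all $\underline d$ every irreducible component of $\mathrm{mod}(A,\underline d)$ has a dense $GL(\underline d)$-orbit.

Three small examples.

* *$K[b]/(b^2)$ is DO.* The variety is $\{b\in \mathrm{Mat}_m: b^2=0\}$. By Jordan form the orbits are given by $p=\operatorname{rk}b$ with $2p\le m$. Multiplying one Jordan block by $\tau$ and letting $\tau\to 0$ shows that rank $p-1$ lies in the closure of rank $p$. So the variety is irreducible and the orbit with $p=\lfloor m/2\rfloor$ is dense.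
* *Several components.* Take $y\xrightarrow{d}1\xrightarrow{a}0$ with $ad=0$ and dimensions $1,1,1$. The variety is $\{(a,d)\in K^2: ad=0\}$, two lines. On each the nonzero points form an orbit, so each component has a dense orbit. In terms of ranks: $(\operatorname{rk} d,\operatorname{rk}a)$ is constrained by $\operatorname{rk}d+\operatorname{rk}a\le 1$, and the components belong to the two maximal pairs $(1,0)$ and $(0,1)$. This pattern will return.
* *The Kronecker quiver is not DO.* For two arrows $1\rightrightarrows 0$ and dimension vector $(1,1)$ the variety is $K^2$, and $GL_1\times GL_1$ acts through simultaneous scaling. Orbits have dimension at most $1$.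

The question behind Theorem 1, posed in "Question Answer More questions" (http://homepage.math.uiowa.edu/%7Erkinser/research/2012-ICRA.pdf), is: if $A$ is DO and $J\subsetneq A$ is a two-sided ideal, must $A/J$ be DO? (The quotient is tested with its own quiver and an admissible ideal.) Theorem 1 says no. We shall also prove two companions. They place the example in a family and measure how badly $B_{1,3}$ fails.

**Theorem 2.** Let $r,s\ge 1$.

1. $A_{r,s}$ is DO if and only if $(r,s)\in\{(1,1),(2,1),(3,1),(1,2),(1,3)\}$.
2. $B_{r,s}$ is DO if and only if it is of finite representation type, if and only if $(r,s)\in\{(1,1),(1,2),(2,1)\}$.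

So within this family, "$A_{r,s}$ is DO and $B_{r,s}$ is not" happens exactly for $(1,3)$ and $(3,1)$.

**Theorem 3.** For every $n\ge 1$ some component of $\mathrm{mod}(B_{1,3},n\underline m)$, where $\underline m=(5,5;2;3,2,1)$, has all its orbits of codimension $\ge n$.

Dimension vectors are listed in the order $(V_0,V_1;X_1,\dots;Y_1,\dots)$, where for a module over $A_{r,s}$ we write $V_0,V_1,X_k,Y_k$ for its spaces at $0,1,x_k,y_k$.

## Where no counterexample can live

We use two facts given with the problem: an algebra of finite representation type is DO (each component consists of finitely many orbits, so one of them is dense), and a path algebra $KQ$ is DO if and only if it is of finite representation type.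

If $A$ has finite type, then so does every quotient $A/J$, since $A/J$-modules are just $A$-modules killed by $J$. So $A/J$ is DO. If $A=KQ$ is DO, it has finite type and we are in the same case. Hence a counterexample must be a DO algebra that is neither hereditary nor of finite type.

For our two algebras, small dimension vectors show nothing. If $\dim V_0\le 1$, then $b^2=0$ forces $b=0$, and all relations hold automatically. Then $\mathrm{mod}(A_{1,3},\underline d)=\mathrm{mod}(B_{1,3},\underline d)$ is the representation space of a tree with centre $1$ and arms of lengths $1$ (vertex $0$), $1$ (vertex $x_1$) and $3$. This is Dynkin of type $\mathbb D_6$, so there are finitely many orbits and one is dense. If $X_1=0$, the two algebras also have the same modules. So the difference needs $\dim V_0\ge 2$ and $X_1\neq 0$.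

## Components of mod(B) inside mod(A)

Here is what a sensible person tries in order to prove the answer "yes". Assume $J\subseteq \operatorname{rad}A$. Then, as we check below, $\mathrm{mod}(B,\underline d)$ is the closed subset $\{M: JM=0\}$ of $\mathrm{mod}(A,\underline d)$, with the same group acting. A component $Z$ of $\mathrm{mod}(B,\underline d)$ lies in a component $Z'$ of $\mathrm{mod}(A,\underline d)$, and $Z'$ has a dense orbit $O$. If $Z=Z'$, we are done. But if $Z\ne Z'$, then $O\cap Z=\emptyset$: otherwise $O\subseteq Z$ because $Z$ is stable, and $Z'=\overline O\subseteq Z$. So the dense orbit lies outside $Z$ and says nothing about $Z$. The attempt stops exactly there. What it does prove is the following.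

**Proposition 4.** Let $A$ be DO and $B=A/J$.

(a) If $J=AeA$ with $e$ a sum of vertex idempotents, then $B$ is DO.

(b) For arbitrary $J$, every component $Z$ of $\mathrm{mod}(B,\underline d)$ containing some $N$ with $\mathrm{Hom}_A(J\otimes_AN,N)=0$ has a dense orbit.

*Proof of (a).* Delete from $Q$ the vertices occurring in $e$, obtaining $Q'$. Then $A/AeA=KQ'/\mathfrak a'$ with $\mathfrak a'$ the image of $\mathfrak a$, which is admissible. A module over it is an $A$-module that vanishes at the deleted vertices, so $\mathrm{mod}(A/AeA,\underline d')=\mathrm{mod}(A,(\underline d',0))$, with the same group action. Every component of the right-hand side has a dense orbit.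

*Proof of (b).*

**Step 1: a description of the module variety without arrows.** The purpose is to compare $A$ and $B$ although their arrows may differ. Let $V=\bigoplus_xK^{d_x}$ with projections $\pi_x$, and consider the algebra homomorphisms $\varphi:A\to\mathrm{End}_K(V)$ with $\varphi(e_x)=\pi_x$ for all $x$. They form a closed subvariety of $\mathrm{Hom}_K(A,\mathrm{End}_K(V))$ on which $GL(\underline d)$ acts by conjugation. For an arrow $\alpha$ we have $\alpha=e_{h\alpha}\alpha e_{t\alpha}$, so $\varphi(\alpha)$ has one block, a matrix $M_\alpha$. The map $\varphi\mapsto (M_\alpha)$ is a bijective morphism onto $\mathrm{mod}(A,\underline d)$. Its inverse is polynomial: choose a basis of $A$ consisting of classes of paths, and send each to the product of the corresponding matrices. So $\mathrm{mod}(A,\underline d)$ depends, up to equivariant isomorphism, only on $A$ and the idempotents $e_x$.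

**Step 2: reduction to $J\subseteq\operatorname{rad}A$.** The purpose is to make the vertices of $A$ and $B$ agree. The image of $J$ in $A/\operatorname{rad}A=\prod_xK$ is $\prod_{x\in E}K$ for a set $E$ of vertices. For $x\in E$ write $e_x=\jmath+\nu$ with $\jmath\in J$, $\nu\in\operatorname{rad}A$. Then $e_x\jmath e_x=e_x-e_x\nu e_x$ is invertible in $e_xAe_x$, since $e_x\nu e_x$ is nilpotent. Hence $e_x\in J$. Put $e=\sum_{x\in E}e_x$. Then $AeA\subseteq J$, the algebra $A'=A/AeA$ is DO by (a), $B=A'/\bar J$ with $\bar J=J/AeA$, and $\bar J\subseteq\operatorname{rad}A'$ because $J\subseteq\operatorname{rad}A+\sum_{x\in E}Ke_x$. The hypothesis survives: $N$ is an $A'$-module, $\bar J\otimes_{A'}N=\bar J\otimes_AN$, and $J\otimes_AN\to\bar J\otimes_AN$ is surjective, so $\mathrm{Hom}_{A'}(\bar J\otimes_{A'}N,N)$ embeds in $\mathrm{Hom}_A(J\otimes_AN,N)=0$. So we may assume $J\subseteq\operatorname{rad}A$.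

**Step 3: $\mathrm{mod}(B,\underline d)$ as a closed subset of $\mathrm{mod}(A,\underline d)$.** Now $B/\operatorname{rad}B=A/\operatorname{rad}A$, so the images $\bar e_x$ of the $e_x$ form a complete set of primitive orthogonal idempotents of $B$. In a presentation $KQ'/I'\cong B$ the vertices of $Q'$ go to another such set. Two such sets are conjugate under a unit of $B$ up to numbering (textbook fact), so after composing with an inner automorphism we may assume that the vertices of $Q'$ go to the $\bar e_x$. This replaces the $B$-module attached to a point by an isomorphic one, so the hypothesis on $N$ is unaffected. By Step 1, $\mathrm{mod}(B,\underline d)$ is now identified, equivariantly, with the set of those $\varphi$ on $A$ that vanish on $J$, that is, with the closed subset $\{M:JM=0\}$ of $\mathrm{mod}(A,\underline d)$.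

**Step 4: an open set on which $J$ acts by zero.** The purpose is to turn the Hom condition into openness. For $M\in\mathrm{mod}(A,\underline d)$, the space $\mathrm{Hom}_A(J\otimes_AM,M)$ consists of the $K$-linear maps $\varphi:J\otimes_KM\to M$ with $\varphi(ja\otimes v)=\varphi(j\otimes av)$ and $\varphi(aj\otimes v)=a\varphi(j\otimes v)$, for $a,j$ in fixed bases of $A,J$. This is a system of linear equations in $\varphi$ with coefficients polynomial in $M$. It has only the zero solution if and only if its matrix has full column rank, so $\mathcal U=\{M:\mathrm{Hom}_A(J\otimes_AM,M)=0\}$ is open in $\mathrm{mod}(A,\underline d)$. For $M\in\mathcal U$ the multiplication map $J\otimes_AM\to M$ lies in this Hom space, so it is zero, that is, $JM=0$. Thus $\mathcal U\subseteq\mathrm{mod}(B,\underline d)\subseteq\mathrm{mod}(A,\underline d)$ with $\mathcal U$ open in both.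

**Step 5: conclusion.** Let $Z$ be a component of $\mathrm{mod}(B,\underline d)$ with $N\in Z\cap\mathcal U$. Then $Z\cap\mathcal U$ is a component of $\mathcal U$ (components of an open subset are the non-empty intersections with components), and since $\mathcal U$ is open in $\mathrm{mod}(A,\underline d)$, its closure there is a component of $\mathrm{mod}(A,\underline d)$. That closure is $Z$, because $Z$ is closed and irreducible. As $A$ is DO, $Z$ has a dense orbit. $\square$

For $J=K\,bac_1\subset A_{1,3}$ the hypothesis in (b) is usually violated: $J$ is killed on the right by all arrows, $J=Je_{x_1}$, and no arrow ends at $x_1$, so $J\otimes_AN\cong S_0^{\dim X_1}$ with $S_0$ the simple module at $0$. As $\mathrm{Hom}_A(S_0,N)=\ker b$, the space $\mathrm{Hom}_A(J\otimes_A N,N)$ has dimension $\dim X_1\cdot\dim\ker b$. So a component of $\mathrm{mod}(B)$ consisting of modules with $X_1\ne0$ and $V_0\ne0$ is outside the reach of (b), because $\ker b\neq 0$ whenever $V_0\ne 0$. We now look for a bad one.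

## Star quivers, Dynkin and Euclidean

Let $S(l_1,l_2,l_3)$ be the star graph with a centre and three arms having $l_1,l_2,l_3\ge 0$ further vertices. If some $l_k=0$, it is of type $\mathbb A$. Moreover $S(1,1,l)$ is of type $\mathbb D$, $S(1,2,2)=\mathbb E_6$, $S(1,2,3)=\mathbb E_7$, and these are Dynkin. The graphs $S(2,2,2)=\widetilde{\mathbb E}_6$ and $S(1,3,3)=\widetilde{\mathbb E}_7$ are Euclidean. We use these textbook facts.

* *Gabriel's theorem.* A quiver with Dynkin underlying graph has finitely many indecomposable representations up to isomorphism, hence finitely many isomorphism classes in each dimension vector.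
* *Type $\mathbb A$, linear orientation.* Every representation of $z_l\to\cdots\to z_1$ is a direct sum of *interval representations*: $K$ on consecutive vertices with identity maps between them.
* *Contraction.* If $\varepsilon:v\to v'$ is an arrow of a tree quiver $\Gamma$, a representation of the contracted quiver $\Gamma/\varepsilon$ gives one of $\Gamma$ with the same space at $v$ and $v'$ and the identity at $\varepsilon$. Every representation of $\Gamma$ with $R_\varepsilon$ invertible is isomorphic to one of these (identify the two spaces through $R_\varepsilon$). Two of these are isomorphic if and only if the representations of $\Gamma/\varepsilon$ are, since a morphism then has equal components at $v$ and $v'$.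

We also need two dimension counts, for any orientation (write the centre first, then the arms from the centre outwards):

* on $S(1,3,3)$ with $\delta=(4;2;3,2,1;3,2,1)$: $\ \dim GL(\delta)=16+4+(9+4+1)+(9+4+1)=48$ and $\dim\mathrm{rep}=8+(12+6+2)+(12+6+2)=48$;
* on $S(2,2,2)$ with $\delta=(3;2,1;2,1;2,1)$: $\ \dim GL(\delta)=9+3(4+1)=24$ and $\dim\mathrm{rep}=3(6+2)=24$.

Since the scalars act trivially, no orbit in such a representation space is dense.

## Modules over B are representations of a star

For a module $M$ over $A_{r,s}$ write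
$$W=\ker b,\qquad I=\operatorname{im}b,\qquad I_1=\operatorname{im}(ba),\qquad U=\ker(ba)\subseteq V_1 .$$
Then $I_1\subseteq I\subseteq W$ because $b^2=0$; $a(U)\subseteq W$; and $d_1(Y_1)\subseteq U$ because $bad_1=0$. If $M$ is a $B_{r,s}$-module, then also $c_1(X_1)\subseteq U$. So all the arms end in $U$, and we have a representation $\Phi^B(M)$ with spaces $X_k,Y_k,U,W,I,I_1$, whose maps are restrictions of $a,c_k,d_k$ and inclusions, of the quiver
$$\Gamma^B:\qquad x_r\to\cdots\to x_1\to u,\qquad y_s\to\cdots\to y_1\to u,\qquad u\to w\leftarrow\iota\leftarrow\iota_1,$$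
whose graph is $S(r,s,3)$. For a representation $R$ of $\Gamma^B$ write $\eta:R_u\to R_w$, $\mu:R_\iota\to R_w$, $\kappa:R_{\iota_1}\to R_\iota$, $c_1':R_{x_1}\to R_u$, $d_1':R_{y_1}\to R_u$ for its maps, and $c_k,d_k$ for $k\ge 2$.

In the other direction, define $\Psi^B(R)$ by
$$V_0=R_w\oplus R_\iota,\quad b(w,x)=(\mu x,0);\qquad V_1=R_u\oplus R_{\iota_1},\quad a(y,z)=(\eta y,\kappa z);$$
$X_k=R_{x_k}$, $Y_k=R_{y_k}$, $c_1(t)=(c_1't,0)$, $d_1(v)=(d_1'v,0)$, and the same $c_k,d_k$ for $k\ge 2$. Then $b^2=0$ and $ba(y,z)=(\mu\kappa z,0)$, so $bac_1=0=bad_1$: $\Psi^B(R)$ is a $B_{r,s}$-module. Clearly $\Psi^B$ is an additive functor. For instance, $R_w=R_\iota=K$, $\mu=1$, all other spaces $0$, gives a Jordan block $b$ of size $2$.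

**Lemma 5.** $M\cong\Psi^B\Phi^B(M)$ for every $B_{r,s}$-module $M$. If $\mu,\kappa$ are injective in $R$, then $\Phi^B\Psi^B(R)\cong R$.

*Proof.* Choose a complement $Z_0$ of $U$ in $V_1$. If $z\in Z_0$ and $az\in W$, then $baz=0$, so $z\in U\cap Z_0=0$. So $a(Z_0)\cap W=0$, and we may choose a complement $C\supseteq a(Z_0)$ of $W$ in $V_0$. Let $\theta:I\to C$ be the inverse of the isomorphism $b|_C:C\to I$, and let $\theta_0:I_1\to Z_0$ be the inverse of $ba|_{Z_0}:Z_0\to I_1$. The maps
$$W\oplus I\to V_0,\ (w,x)\mapsto w+\theta x,\qquad U\oplus I_1\to V_1,\ (y,z)\mapsto y+\theta_0z,\qquad \mathrm{id}_{X_k},\ \mathrm{id}_{Y_k}$$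
are linear isomorphisms. They commute with the arrows: $b(w+\theta x)=x$, which is the image of $(x,0)$; $a\theta_0z$ lies in $C$ and $b(a\theta_0z)=z$, so $a\theta_0z=\theta z$ and $a(y+\theta_0z)=ay+\theta z$; and $c_1,d_1$ have image in $U$. This proves the first claim.

For the second, in $\Psi^B(R)$ with $\mu,\kappa$ injective we have $\ker b=R_w\oplus0$, $\operatorname{im}b=\mu(R_\iota)\oplus 0$, $\ker(ba)=R_u\oplus 0$, $\operatorname{im}(ba)=\mu\kappa(R_{\iota_1})\oplus 0$. So the maps $\mathrm{id}$ on $R_w,R_u,R_{x_k},R_{y_k}$, $\mu$ on $R_\iota$ and $\mu\kappa$ on $R_{\iota_1}$ form an isomorphism $R\to\Phi^B\Psi^B(R)$. $\square$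

Injectivity is needed in the second claim: the simple representations at $u$ and at $\iota_1$ both go to the simple module at the vertex $1$.

## Two flags and a plane in four-space

For $(r,s)=(1,3)$ the graph of $\Gamma^B$ is $S(1,3,3)=\widetilde{\mathbb E}_7$. Let us write down a family. A representation of dimension
$$\delta:\quad u=4;\quad x_1=2;\quad (y_1,y_2,y_3)=(3,2,1);\quad (w,\iota,\iota_1)=(3,2,1)$$
with $x_1,y_1$ and $\mu,\kappa$ injective, $y_k$ nested and $\eta$ surjective consists of a plane in $K^4$, a flag given by the $y_k$, and the flag $\ker\eta\subset\eta^{-1}(\iota_1)\subset\eta^{-1}(\iota)$ of dimensions $1,2,3$. Put the flags in opposite position. For $\lambda\in K$ let $R_\lambda$ be given by $R_u=K^4$ with basis $e_1,\dots,e_4$ and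
$$y_3,y_2,y_1:\ \langle e_1\rangle\subset\langle e_1,e_2\rangle\subset\langle e_1,e_2,e_3\rangle;\qquad \ker\eta,\ \eta^{-1}(\iota_1),\ \eta^{-1}(\iota):\ \langle e_4\rangle\subset\langle e_3,e_4\rangle\subset\langle e_2,e_3,e_4\rangle;$$
$$x_1:\ P_\lambda=\langle\, e_1+e_3+e_4,\ \ e_2+e_3+\lambda e_4\,\rangle .$$

**Claim.** $\mathrm{End}(R_\lambda)=K$, and $\mathrm{Hom}(R_\lambda,R_{\lambda'})=0$ for $\lambda\ne\lambda'$.

*Proof.* A morphism is determined by its component $f$ at $u$: the spaces at $x_1,y_k$ are subspaces of $R_u$, the space at $w$ is a quotient of $R_u$, and $\iota,\iota_1$ are subspaces of that. Preserving both flags makes $f$ upper and lower triangular, so $f=\mathrm{diag}(t_1,\dots,t_4)$. Moreover $f(P_\lambda)\subseteq P_{\lambda'}$. The vector $(t_1,0,t_3,t_4)$ must be $t_1$ times $(1,0,1,1)$, so $t_3=t_4=t_1$. The vector $(0,t_2,t_3,\lambda t_4)$ must be $t_2$ times $(0,1,1,\lambda')$, so $t_3=t_2$ and $\lambda t_4=\lambda't_2$. Hence $f=t\cdot\mathrm{id}$ with $(\lambda-\lambda')t=0$. $\square$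

The corresponding $B$-module $M_\lambda=\Psi^B(R_\lambda)$ has dimension vector $\underline m=(5,5;2;3,2,1)$. Choose bases $w_1,w_2,w_3$ of $R_w$ with $w_l=\eta e_l$, $v_2,v_3$ of $R_\iota$ with $\mu v_l=w_l$, and $z$ of $R_{\iota_1}$ with $\kappa z=v_3$. Then
$$V_0=\langle w_1,w_2,w_3,v_2,v_3\rangle,\quad bw_l=0,\ bv_2=w_2,\ bv_3=w_3;\qquad V_1=\langle e_1,e_2,e_3,e_4,z\rangle,\quad ae_l=w_l\ (l\le3),\ ae_4=0,\ az=v_3;$$
$$X_1=\langle p_1,p_2\rangle,\quad c_1p_1=e_1+e_3+e_4,\quad c_1p_2=e_2+e_3+\lambda e_4;\qquad Y_k=\langle e_1,\dots,e_{4-k}\rangle\ \text{with inclusions.}$$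
By Lemma 5 the $M_\lambda$ are pairwise non-isomorphic. This alone does not violate DO: many algebras that are DO have infinite families, and the family could sit in the closure of a bigger orbit. We must show that the modules of this kind fill an *open* part of $\mathrm{mod}(B,\underline m)$.

## B is not DO: a family on an open set

**Lemma 6.** Let $\Lambda$ be an algebra, $\mathcal O\subseteq\mathrm{mod}(\Lambda,\underline m)$ a $GL(\underline m)$-stable open subset, $\Gamma$ a quiver and $\delta$ a nonzero dimension vector with $\dim GL(\delta)=\dim\mathrm{rep}(\Gamma,\delta)$. Let $T\subseteq\mathrm{rep}(\Gamma,\delta)$ be open and non-empty, and $\Psi:T\to\mathcal O$ a morphism such that (1) every $M\in\mathcal O$ is isomorphic to some $\Psi(R)$ with $R\in T$; (2) $\Psi(R)\cong\Psi(R')$ implies $R\cong R'$. Then $\Lambda$ is not DO.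

*Proof.* $T$ is irreducible, so $\Psi(T)$ lies in a component $Z$ of $\mathrm{mod}(\Lambda,\underline m)$. Suppose $Z$ has a dense orbit $O$. An orbit is open in its closure, so $O$ is open in $Z$. The set $Z\cap\mathcal O$ is open in $Z$ and non-empty, so it meets $O$, and since $\mathcal O$ is stable, $O\subseteq\mathcal O$. By (1), $O$ contains $\Psi(R_0)$ for some $R_0\in T$. So $\Psi^{-1}(O)$ is open and non-empty in $T$, and by (2) it lies in one $GL(\delta)$-orbit. That orbit then has dimension $\dim\mathrm{rep}(\Gamma,\delta)$. But $K^*\subseteq GL(\delta)$ acts trivially, so orbits have dimension at most $\dim GL(\delta)-1<\dim\mathrm{rep}(\Gamma,\delta)$, a contradiction. $\square$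

**Proposition 7.** $B_{1,3}$ is not DO.

*Proof.*

**Step 1: an open set with constant ranks.** The purpose is to force $\Phi^B(M)$ to have dimension $\delta$. Let $\underline m=(5,5;2;3,2,1)$ and let $\mathcal O\subseteq\mathrm{mod}(B_{1,3},\underline m)$ be the open stable subset given by
$$\operatorname{rk}b\ge2,\qquad \operatorname{rk}(ba)\ge1,\qquad\operatorname{rk}[c_1\ d_1]\ge4,\qquad [c_1\ d_1]:X_1\oplus Y_1\to V_1 .$$
Since $b^2=0$ on a space of dimension $5$, $\operatorname{rk}b=2$. Since $ba[c_1\ d_1]=0$, we have $\operatorname{rk}(ba)\le5-4=1$. So $\dim W=3$, $\dim I=2$, $\dim I_1=1$, $\dim U=4$. As $\operatorname{im}[c_1\ d_1]\subseteq U$ has dimension at least $4$, it equals $U$. Thus $\Phi^B(M)$ has dimension $\delta$ for all $M\in\mathcal O$.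

**Step 2: the parameter space.** Let $T\subseteq\mathrm{rep}(\Gamma^B,\delta)$ be the open set where $\mu,\kappa$ are injective and $[c_1'\ d_1']:R_{x_1}\oplus R_{y_1}\to R_u$ is surjective. It is non-empty; for example it contains $R_\lambda$, since $P_\lambda+\langle e_1,e_2,e_3\rangle=K^4$. For $R\in T$ the module $\Psi^B(R)$ has $\operatorname{rk}b=\operatorname{rk}\mu=2$, $\operatorname{rk}(ba)=\operatorname{rk}(\mu\kappa)=1$, $\operatorname{rk}[c_1\ d_1]=4$ and dimension vector $\underline m$. So in fixed bases $\Psi^B:T\to\mathcal O$ is a morphism.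

**Step 3: Lemma 6 applies.** For $M\in\mathcal O$, Lemma 5 gives $M\cong\Psi^B\Phi^B(M)$, and $\Phi^B(M)\in T$ up to choice of bases by Step 1; this is (1). If $\Psi^B(R)\cong\Psi^B(R')$ with $R,R'\in T$, then $R\cong\Phi^B\Psi^B(R)\cong\Phi^B\Psi^B(R')\cong R'$; this is (2). And $\dim GL(\delta)=\dim\mathrm{rep}(\Gamma^B,\delta)=48$. $\square$

## The same reduction over A: stopping point and way round

To show that $A_{1,3}$ is DO, we first try the same reduction for $A$-modules. It stops at $c_1$. We split $V_1=U\oplus Z_0$; now $c_1(X_1)$ need not lie in $U$, and $c_1$ has a component into $U$ that changes when $Z_0$ changes. So there is no well-defined map $X_1\to U$ to record. We must choose $Z_0$ compatibly with $c_1$, and there are two situations where this can be done. Write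
$$X_0:=V_1=:Y_0,\qquad g_0=ba:V_1\to V_0,\qquad g_k=bac_1\cdots c_k:X_k\to V_0 .$$
If $g_1$ is injective, then $c_1(X_1)\cap U=0$ and we can choose $Z_0\supseteq c_1(X_1)$. If $\operatorname{im}g_1=I_1$, we can choose a complement $Z_1$ of $\ker g_1$ in $X_1$ and take $Z_0=c_1(Z_1)$; only $\ker g_1$ then maps to $U$. If $0<\dim\ker g_1$ and $\operatorname{rk}g_1<\dim I_1$, neither choice works. The way round is that DO is a statement about generic modules only, and nothing in the relations of $A$ restricts $c_1$. So generically $g_1$ has the largest possible rank, and one of the two good situations holds. We set this up for arms of any length.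

For $0\le i\le r$ let $\Gamma_i$ be the quiver
$$x_i'\to\cdots\to x_1'\to u,\qquad y_s\to\cdots\to y_1\to u,\qquad u\to w\leftarrow\iota\leftarrow\iota_1\leftarrow t_{i+1}\leftarrow\cdots\leftarrow t_r,$$
with graph $S(i,s,3+r-i)$. For a representation $R$ the maps are $\eta,\mu,\kappa,d_1',d_k$ as before, $c_1':R_{x_1'}\to R_u$, $c_k':R_{x_k'}\to R_{x_{k-1}'}$, $\lambda_{i+1}:R_{t_{i+1}}\to R_{\iota_1}$, $\lambda_k:R_{t_k}\to R_{t_{k-1}}$ for $k>i+1$. Define an $A_{r,s}$-module $\Psi_i(R)$ as follows.

* $V_0=R_w\oplus R_\iota$, $b(w,x)=(\mu x,0)$; $\ V_1=R_u\oplus R_{\iota_1}$, $a(y,z)=(\eta y,\kappa z)$.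
* For $1\le k\le i$: $X_k=R_{x_k'}\oplus R_{\iota_1}$ and $c_k(t,z)=(c_k't,z)$. For $k>i$: $X_k=R_{t_k}$, with $c_{i+1}(z)=(0,\lambda_{i+1}z)$, and $c_k=\lambda_k$ for $k>i+1$.
* $Y_k=R_{y_k}$, $d_1(v)=(d_1'v,0)$, and $d_k$ unchanged for $k\ge2$.

Then $b^2=0$ and $bad_1=0$, and $\Psi_i$ is an additive functor. Conversely, say that $M$ satisfies $(P_i)$ if
$$\operatorname{im}g_k=I_1\ \text{ for }k\le i,\qquad g_k\ \text{injective for }k>i .$$
For such $M$ let $\Phi_i(M)$ be the representation of $\Gamma_i$ with
$$R_w=W,\quad R_\iota=I,\quad R_{\iota_1}=I_1,\quad R_u=U,\quad R_{x_k'}=\ker g_k,\quad R_{t_k}=\operatorname{im}g_k,\quad R_{y_k}=Y_k,$$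
where $\mu,\kappa,\lambda_k$ are inclusions and the other maps are restrictions of $a,c_k,d_k$. This makes sense: $g_{k-1}c_k=g_k$ gives $c_k(\ker g_k)\subseteq\ker g_{k-1}$, with $\ker g_0=U$, and $\operatorname{im}g_k\subseteq\operatorname{im}g_{k-1}$. Isomorphic modules give isomorphic representations.

**Lemma 8.** (i) If $M$ satisfies $(P_i)$, then $M\cong\Psi_i(\Phi_i(M))$. (ii) If in $R$ the maps $\mu,\kappa$ and all $\lambda_k$ are injective, then $\Psi_i(R)$ satisfies $(P_i)$ and $\Phi_i\Psi_i(R)\cong R$.

*Proof of (i).*

**Step 1: compatible complements.** We choose all complements along the $x$-arm from one choice at $X_i$. If $i<r$, then $g_ic_{i+1}=g_{i+1}$ is injective, so $c_{i+1}(X_{i+1})\cap\ker g_i=0$; hence there is a complement $Z_i$ of $\ker g_i$ in $X_i$ containing $c_{i+1}(X_{i+1})$. If $i=r$, take any complement. For $0\le k<i$ put $Z_k=c_{k+1}\cdots c_i(Z_i)$. From $g_kc_{k+1}\cdots c_i=g_i$ we see that $g_k$ maps $Z_k$ onto $g_i(Z_i)=I_1$; since $\dim Z_k\le\dim Z_i=\dim I_1$, this is an isomorphism. As $\operatorname{im}g_k=I_1$, $Z_k$ is a complement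 of $\ker g_k$ in $X_k$. In particular $V_1=U\oplus Z_0$. As in Lemma 5, $a(Z_0)\cap W=0$, and we choose a complement $C\supseteq a(Z_0)$ of $W$ in $V_0$.

**Step 2: the isomorphism.** Let $\theta:I\to C$ be the inverse of $b|_C$, and $\theta_k:I_1\to Z_k$ the inverse of $g_k|_{Z_k}$ for $k\le i$. The maps
$$(w,x)\mapsto w+\theta x,\quad (y,z)\mapsto y+\theta_0z,\quad (t,z)\mapsto t+\theta_kz\ (1\le k\le i),\quad z\mapsto g_k^{-1}(z)\ (k>i),\quad\mathrm{id}_{Y_k}$$
are linear isomorphisms from the spaces of $\Psi_i\Phi_i(M)$ to those of $M$. They commute with the arrows: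

* $b(w+\theta x)=x$.
* $a\theta_0z\in C$ and $b(a\theta_0z)=z$, so $a\theta_0z=\theta z$ and $a(y+\theta_0z)=ay+\theta z$.
* For $1\le k\le i$: $c_k\theta_kz\in c_k(Z_k)=Z_{k-1}$ has $g_{k-1}$-value $g_k\theta_kz=z$, so $c_k\theta_k=\theta_{k-1}$.
* $c_{i+1}g_{i+1}^{-1}z\in Z_i$ has $g_i$-value $z$, so it equals $\theta_iz$, the image of $(0,z)$.
* For $k>i+1$: $c_kg_k^{-1}z$ has $g_{k-1}$-value $z$, so it equals $g_{k-1}^{-1}z$.
* $d_1(Y_1)\subseteq U$, and the $d_k$ with $k\ge 2$ are unchanged.

*Proof of (ii).* In $\Psi_i(R)$ we have $\ker b=R_w\oplus0$ and $\operatorname{im}b=\mu(R_\iota)\oplus0$. For $k\le i$, $g_k(t,z)=(\mu\kappa z,0)$; its kernel is $R_{x_k'}$ (respectively $R_u$ if $k=0$) and its image is $\mu\kappa(R_{\iota_1})\oplus0=I_1$. For $k>i$, $g_k=(\mu\kappa\lambda_{i+1}\cdots\lambda_k,0)$ is injective. So $(P_i)$ holds. The identities at $w,u,x_k',y_k$ together with $\mu$ at $\iota$, $\mu\kappa$ at $\iota_1$ and $\mu\kappa\lambda_{i+1}\cdots\lambda_k$ at $t_k$ form an isomorphism $R\to\Phi_i\Psi_i(R)$. $\square$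

## One A-orbit whose closure swallows the family

Before the general proof, let us see what happens to the modules $M_\lambda$ in $\mathrm{mod}(A_{1,3},\underline m)$. Keep the bases above and for $\tau\in K$ change only two values:
$$a_\tau e_4=\tau v_2,\qquad c_{1,\tau}\,p_2=e_2+e_3+\lambda e_4+\tau z .$$
Call the result $M_{\lambda,\tau}$. The relation $ba_\tau d_1=0$ still holds, since $d_1(Y_1)=\langle e_1,e_2,e_3\rangle$ is mapped by $a_\tau$ into $W=\langle w_1,w_2,w_3\rangle$. So $M_{\lambda,\tau}$ is an $A$-module, and $M_{\lambda,0}=M_\lambda$.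

Let $\tau\ne0$. Then $ba_\tau$ sends $\sum t_le_l+\sigma z$ to $\tau t_4w_2+\sigma w_3$. So $I_1=I=\langle w_2,w_3\rangle$ and $U=\langle e_1,e_2,e_3\rangle$. Furthermore $g_1p_1=\tau w_2$ and $g_1p_2=\lambda\tau w_2+\tau w_3$. So $g_1$ is injective with image $I_1$, and $(P_1)$ holds. The representation $\Phi_1(M_{\lambda,\tau})$ has $R_{x_1'}=0$, the flag $\langle e_1\rangle\subset\langle e_1,e_2\rangle\subset\langle e_1,e_2,e_3\rangle=U$, the map $e_l\mapsto w_l$ from $U$ to $W$, and $I_1=I=\langle w_2,w_3\rangle\subset W$. Neither $\lambda$ nor $\tau$ appears. By Lemma 8(i), all $M_{\lambda,\tau}$ with $\tau\ne0$ are isomorphic to one $A$-module, and the closure of its orbit contains every $M_\lambda$.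

So in $\mathrm{mod}(A)$ the whole family lies on the boundary of one orbit, and the relation $bac_1=0$, which holds for none of the $M_{\lambda,\tau}$ with $\tau\ne0$, cuts that orbit away.

## Rank strata, and why A is DO

**Proposition 9.** Suppose $S(i,s,2+r-i)$ and $S(i,s-1,3+r-i)$ are Dynkin for all $0\le i\le r$. Then $A_{r,s}$ is DO.

For $(r,s)=(1,3)$ the graphs are $S(0,3,3)$ and $S(0,2,4)$ of type $\mathbb A$, and $S(1,3,2)$ and $S(1,2,3)$, both $\mathbb E_7$. **So $A_{1,3}$ is DO.**

Note that $\Gamma_1$ itself has the graph $S(1,3,3)$, which is Euclidean. The two graphs in the proposition have one vertex less; the proof has to show that generically one arrow of $\Gamma_i$ is an isomorphism and can be contracted.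

*Proof.* Let $m_0,m_1,\xi_k,\upsilon_k$ be the dimensions at $0,1,x_k,y_k$, let $\underline m$ be the dimension vector and $G=GL(\underline m)$.

**Step 1: a list of closed irreducible sets that contains all components.** For numbers $p,j,\rho$ let $\mathcal X_{p,j,\rho}\subseteq\mathrm{mod}(A_{r,s},\underline m)$ be the locally closed subset where $\operatorname{rk}b=p$, $\operatorname{rk}d_1=j$, $\operatorname{rk}(ba)=\rho$. As $b^2=0$ and $bad_1=0$, if it is non-empty then $2p\le m_0$ and
$$(j,\rho)\in P_p:=\{\,0\le j\le\upsilon_1,\ 0\le\rho\le p,\ j+\rho\le m_1\,\}.$$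

*Step 1a: for $2p\le m_0$ and $(j,\rho)\in P_p$, the set $\mathcal X_{p,j,\rho}$ is non-empty and irreducible.* We exhibit it as the image of an irreducible variety. By Jordan form, every $b$ with $b^2=0$ of rank $p$ is conjugate to a fixed $b_0$. Write $V_0=W\oplus C$ with $W=\ker b_0$, $\dim C=p$, and write $a=(a',a'')$ with $a':V_1\to W$, $a'':V_1\to C$. As $b_0|_C$ is injective, $b_0ad_1=0$ if and only if $a''d_1=0$, and $\operatorname{rk}(b_0a)=\operatorname{rk}a''$. Each $h\in GL(C)$ extends to an element of $GL(V_0)$ that commutes with $b_0$ and preserves $W$ and $C$: let it act on $b_0(C)\subseteq W$ by $b_0(x)\mapsto b_0(hx)$, and as the identity on a complement of $b_0(C)$ in $W$.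

Pairs $(d_1,a'')$ with $a''d_1=0$ and ranks $(j,\rho)$ form a single orbit of $GL(Y_1)\times GL(V_1)\times GL(C)$. Indeed, take a basis $f_1,\dots,f_j$ of $\operatorname{im}d_1$ with preimages $e_1,\dots,e_j$, completed by a basis of $\ker d_1$; extend $f_1,\dots,f_j$ to a basis $f_1,\dots,f_{m_1-\rho}$ of $\ker a''\supseteq\operatorname{im}d_1$, and then to a basis of $V_1$; put $h_l=a''(f_{m_1+1-l})$ for $l\le\rho$ and complete to a basis of $C$. In these bases the pair is
$$d_*(e_l)=f_l\ (l\le j),\ \ d_*(e_l)=0\ (l>j);\qquad a_*''(f_{m_1+1-l})=h_l\ (l\le\rho),\ \ a_*''=0\ \text{on the other }f\text{'s}.$$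
So every point of $\mathcal X_{p,j,\rho}$ is $G$-conjugate to a point of the affine space $F$ given by $b=b_0$, $d_1=d_*$, $a''=a''_*$, with arbitrary $a'$, $c_k$ ($k\ge1$) and $d_k$ ($k\ge2$). No relation restricts these remaining matrices, so $F\subseteq\mathcal X_{p,j,\rho}$, and $\mathcal X_{p,j,\rho}$ is the image of the irreducible variety $G\times F$.

*Step 1b: if $(j,\rho)\le(j',\rho')$ in $P_p$, then $\mathcal X_{p,j,\rho}\subseteq\overline{\mathcal X_{p,j',\rho'}}$.* We deform a point of $F$; by $G$-stability this is enough. Replace $d_*$ by $d_*+\tau D$ with $D(e_l)=f_l$ for $j<l\le j'$ and $D(e_l)=0$ otherwise, and $a_*''$ by $a_*''+\tau E$ with $E(f_{m_1+1-l})=h_l$ for $\rho<l\le\rho'$ and $E=0$ on the other $f$'s. The image of the first lies in $\langle f_1,\dots,f_{j'}\rangle$; the second kills $f_1,\dots,f_{m_1-\rho'}$; and $j'\le m_1-\rho'$. So the composite is still zero. For $\tau\ne0$ the point lies in $\mathcal X_{p,j',\rho'}$, and for $\tau=0$ it is the given one.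

Hence $\mathrm{mod}(A_{r,s},\underline m)$ is the finite union of the irreducible closed sets $\overline{\mathcal X_{p,j,\rho}}$ with $(j,\rho)$ maximal in $P_p$, and every irreducible component is one of these. It suffices to find a dense orbit in each such $\mathcal X=\mathcal X_{p,j,\rho}$. Maximality implies
$$(\alpha)\ \ \rho=p\qquad\text{or}\qquad(\beta)\ \ j+\rho=m_1,$$
for otherwise $(j,\rho+1)\in P_p$.

**Step 2: the generic ranks of the $g_k$.** The purpose is to get $(P_i)$ on a dense open part. Put $r_0=\rho$ and $r_k=\min(\rho,\xi_1,\dots,\xi_k)$. On $\mathcal X$ we have $\operatorname{rk}g_k\le r_k$, so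
$$\mathcal X^\circ=\{\operatorname{rk}g_k=r_k\text{ for all }k\}$$
is open in $\mathcal X$. It is non-empty, since the $c_k$ are unrestricted on $F$: let $c_1$ send the first $r_1\le\rho$ basis vectors of $X_1$ to linearly independent vectors of a complement of $\ker a_*''$, and let $c_k$ ($k\ge2$) send the first $r_k$ basis vectors of $X_k$ to the first $r_k$ basis vectors of $X_{k-1}$, which is possible as $r_k\le r_{k-1}\le\xi_{k-1}$. Then $\operatorname{rk} g_k\ge r_k$. So $\mathcal X^\circ$ is irreducible and dense in $\mathcal X$. If it contains only finitely many isomorphism classes, then one of these finitely many orbits is dense in $\mathcal X^\circ$, hence in $\overline{\mathcal X}$. It remains to prove this finiteness.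

**Step 3: reduction to $(P_i)$.** Let $M\in\mathcal X^\circ$ and let $i$ be maximal with $r_i=\rho$. For $k\le i$ we have $r_k=\rho$, so $\operatorname{im}g_k\subseteq I_1$ has dimension $\rho=\dim I_1$, that is, $\operatorname{im}g_k=I_1$. If $i<r$, then $r_{i+1}=\min(\rho,\xi_{i+1})<\rho$, so $r_{i+1}=\xi_{i+1}$ and $g_{i+1}$ is injective. The later $g_k$ may fail to be injective, and we split off the reason. Decompose the representation $X_r\to\cdots\to X_{i+1}$ into interval representations. Those not containing $x_{i+1}$ form a direct summand $L'$ of the *module* $M$, since only $X_{i+1}$ is connected with the rest of $M$. There are finitely many possibilities for $L'$ up to isomorphism, as its dimensions are bounded. In the complement $M^\flat$ every interval contains $x_{i+1}$, so all $c_k$ with $k\ge i+2$ are injective, and so is $g_k=g_{i+1}c_{i+2}\cdots c_k$ for all $k>i$. The spaces $V_0,V_1,X_1,\dots,X_{i+1},Y_k$ and the numbers $p,j,\rho$ are unchanged. (If $i=r$, put $M^\flat=M$.) So $M^\flat$ satisfies $(P_i)$, and by Lemma 8(i) $M^\flat\cong\Psi_i(R)$ with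 $R=\Phi_i(M^\flat)$, whose dimension vector has finitely many possible values. We must show that there are finitely many such $R$ up to isomorphism.

**Step 4: contraction to a Dynkin star.** This is where maximality is used.

*Case $(\alpha)$.* The map $\kappa$ is the inclusion $I_1\subseteq I$ of spaces of equal dimension $\rho=p$, so it is an isomorphism. Contract $\iota_1\to\iota$: $R$ is determined up to isomorphism by a representation of a quiver with graph $S(i,s,2+r-i)$. This is Dynkin, so by Gabriel's theorem there are finitely many.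

*Case $(\beta)$.* Here $\dim U=m_1-\rho=j=\operatorname{rk}d_1$, so $d_1':R_{y_1}\to R_u$ is surjective. Decompose the restriction of $R$ to $y_s\to\cdots\to y_1\to u$ into interval representations. The ones not containing $u$ form a direct summand $R''$ of $R$, with finitely many possibilities. The interval consisting of $u$ alone does not occur, since $d_1'$ is surjective. So every interval containing $u$ contains $y_1$, and $R=R'\oplus R''$ with $d_1'$ an isomorphism on $R'$. Contract $y_1\to u$: $R'$ is determined up to isomorphism by a representation of a quiver with graph $S(i,s-1,3+r-i)$. This is Dynkin, so there are finitely many. $\square$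

Propositions 7 and 9 together prove **Theorem 1**.

It is instructive to compare the two proofs at the place where they part. For $A$, maximal ranks mean that either $I_1=I$ or $d_1$ alone fills $U$, and each equality removes one vertex from the star $S(1,3,3)$. For $B$, the open set of Proposition 7 has $I_1\subsetneq I$, and $U$ is filled by $c_1$ and $d_1$ *together*, while $d_1(Y_1)$ has dimension at most $3<4=\dim U$. So no arrow can be contracted, and the full $\widetilde{\mathbb E}_7$ remains.

## The whole family: proof of Theorem 2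

If $r'\le r$ and $s'\le s$, then deleting the vertices $x_k$ ($k>r'$) and $y_k$ ($k>s'$) shows that $A_{r',s'}$ and $B_{r',s'}$ are quotients of $A_{r,s}$ and $B_{r,s}$ by idempotent ideals. By Proposition 4(a), DO for $(r,s)$ implies DO for $(r',s')$. We say that $(r,s)$ dominates $(r',s')$.

**Part 1, the DO cases.** $A_{1,3}$ is DO. For $A_{3,1}$, Proposition 9 asks about $S(i,1,5-i)$ and $S(i,0,6-i)$ for $0\le i\le3$. The second kind is of type $\mathbb A$. The first kind gives $S(0,1,5)$ of type $\mathbb A$, $S(1,1,4)$ of type $\mathbb D$, and $S(2,1,3)$, $S(3,1,2)$, both $\mathbb E_7$. So $A_{3,1}$ is DO. The pairs $(1,1)$, $(1,2)$ are dominated by $(1,3)$, and $(2,1)$ by $(3,1)$.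

**Part 1, the other cases.** Every other $(r,s)$ dominates $(2,2)$ (if $r,s\ge2$), $(4,1)$ (if $s=1$) or $(1,4)$ (if $r=1$). In each of these three cases we apply Lemma 6. The pattern is the same each time: rank conditions define $\mathcal O$ and force $(P_i)$ and an isomorphism at one arrow of $\Gamma_i$; the quiver $\Gamma$ in Lemma 6 is $\Gamma_i$ with this arrow contracted; and $\Psi$ is $\Psi_i$ applied to the representation with an identity at this arrow. Condition (1) then follows from Lemma 8(i) and contraction. For condition (2), on $T$ the maps $\mu,\kappa,\lambda_k$ are injective, so by Lemma 8(ii) $\Psi(R)\cong\Psi(R')$ gives an isomorphism of representations of $\Gamma_i$, hence of the contracted ones.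

* *$(4,1)$.* Take $m_0=5$, $m_1=6$, $\xi=(5,4,3,1)$, $\upsilon=(2)$ and $\mathcal O:\operatorname{rk}g_3\ge2,\ \operatorname{rk}g_4\ge1$. Since $\operatorname{rk}g_3\le\operatorname{rk}g_2\le\operatorname{rk}g_1\le\operatorname{rk}(ba)\le\operatorname{rk}b\le2$, all these ranks are $2$; and $g_4$ is injective, as $\xi_4=1$. So $(P_3)$ holds and $I_1=I$. The dimensions of $\Phi_3(M)$ after contracting $\iota_1\to\iota$ are $u=6-2=4$; $(x_1',x_2',x_3')=(5-2,4-2,3-2)=(3,2,1)$; $y_1=2$; $(w,\iota,t_4)=(3,2,1)$, on $S(3,1,3)$, a star with the arms of $S(1,3,3)$ in another order. $T$: $\mu,\lambda_4$ injective (with $\kappa=\mathrm{id}$). For $R\in T$, $\operatorname{rk}g_3=\operatorname{rk}\mu=2$ and $\operatorname{rk}g_4=\operatorname{rk}(\mu\lambda_4)=1$, so $\Psi(T)\subseteq\mathcal O$.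
* *$(2,2)$.* Take $m_0=3$, $m_1=4$, $\xi=(3,2)$, $\upsilon=(2,1)$ and $\mathcal O:\operatorname{rk}g_2\ge1$. As $\operatorname{rk}b\le1$, we get $\operatorname{rk}b=\operatorname{rk}(ba)=\operatorname{rk}g_1=\operatorname{rk}g_2=1$. So $(P_2)$ holds and $I_1=I$. After contracting $\iota_1\to\iota$: $u=3$; $(x_1',x_2')=(2,1)$; $(y_1,y_2)=(2,1)$; $(w,\iota)=(2,1)$, on $S(2,2,2)$. $T$: $\mu$ injective (with $\kappa=\mathrm{id}$). For $R\in T$, $\operatorname{rk}g_2=\operatorname{rk}\mu=1$.
* *$(1,4)$.* Take $m_0=m_1=5$, $\xi=(3)$, $\upsilon=(4,3,2,1)$ and $\mathcal O:\operatorname{rk}b\ge2,\ \operatorname{rk}d_1\ge4,\ \operatorname{rk}g_1\ge1$. Then $\operatorname{rk}b=2$, $d_1$ is injective, $\operatorname{rk}(ba)\le5-4=1$, hence $\operatorname{rk}g_1=\operatorname{rk}(ba)=1$. So $(P_1)$ holds, $\dim U=4$, and $d_1:Y_1\to U$ is an isomorphism. After contracting $y_1\to u$: $u=4$; $x_1'=3-1=2$; $(y_2,y_3,y_4)=(3,2,1)$; $(w,\iota,\iota_1)=(3,2,1)$, on $S(1,3,3)$. $T$: $\mu,\kappa$ injective (with $d_1'=\mathrm{id}$). For $R\in T$, $\operatorname{rk}b=2$, $\operatorname{rk}d_1=4$,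 $\operatorname{rk}g_1=\operatorname{rk}(\mu\kappa)=1$.

In all three cases $T$ is open and non-empty, and $\dim GL(\delta)=\dim\mathrm{rep}(\Gamma,\delta)$ by the counts made above. So none of $A_{4,1},A_{2,2},A_{1,4}$ is DO, and part 1 is proved.

**Part 2, the finite cases.** The relations of $B_{r,s}$ are symmetric in the two arms, so $B_{r,s}\cong B_{s,r}$. Let $M$ be an indecomposable $B_{r,s}$-module and $R=\Phi^B(M)$. By Lemma 5, $M\cong\Psi^B(R)$. If $R=R_1\oplus R_2$, then $M\cong\Psi^B(R_1)\oplus\Psi^B(R_2)$, so one summand is zero. As every space of $R_i$ is a summand of a space of $\Psi^B(R_i)$, that $R_i$ is zero. So $R$ is indecomposable. For $(1,1)$, $(2,1)$, $(1,2)$ the graph $S(r,s,3)$ is $S(1,1,3)$ or $S(1,2,3)$ up to order of the arms, hence Dynkin, and there are finitely many $R$. So $B_{r,s}$ is of finite representation type, and therefore DO.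

**Part 2, the other cases.** Every other $(r,s)$ dominates $(1,3)$, $(3,1)$ or $(2,2)$. The first two are not DO by Proposition 7 and symmetry. For $B_{2,2}$ take $m_0=3$, $m_1=4$, $\xi=\upsilon=(2,1)$ and $\mathcal O:\operatorname{rk}(ba)\ge1$. Then $\operatorname{rk}b=\operatorname{rk}(ba)=1$ and $I_1=I$. After contracting $\iota_1\to\iota$, $\Phi^B(M)$ has dimension $u=3$; $(x_1,x_2)=(2,1)$; $(y_1,y_2)=(2,1)$; $(w,\iota)=(2,1)$, on $S(2,2,2)$. With $T$: $\mu$ injective (and $\kappa=\mathrm{id}$), we have $\operatorname{rk}(ba)=\operatorname{rk}\mu=1$ on $T$, and Lemmas 5 and 6 show that $B_{2,2}$ is not DO. Finally, algebras that are not DO are of infinite representation type. So all three conditions in part 2 are equivalent. $\square$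

## Components with no orbit of small codimension: proof of Theorem 3

Let $\delta$ be the dimension vector of $\Gamma^B$ for $(r,s)=(1,3)$ from above. We first need a bound on endomorphism rings. It follows from a general fact, that the generic representation of dimension $n\delta$ of a Euclidean quiver is a direct sum of $n$ representations of dimension $\delta$ (V. Kac, *Infinite root systems, representations of graphs and invariant theory II*, J. Algebra 78 (1982); C. M. Ringel, *The rational invariants of the tame quivers*, Invent. Math. 58 (1980)). For our quiver the explicit $R_\lambda$ give a direct proof.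

**Lemma 10.** $\dim\mathrm{End}(R)\ge n$ for every $R\in\mathrm{rep}(\Gamma^B,n\delta)$.

*Proof.* Let $\Lambda_n\subseteq K^n$ be the open set of tuples with pairwise distinct entries, and consider the morphism
$$GL(n\delta)\times\Lambda_n\to\mathrm{rep}(\Gamma^B,n\delta),\qquad (g,\lambda)\mapsto g\cdot(R_{\lambda_1}\oplus\cdots\oplus R_{\lambda_n}).$$
Suppose $(g,\lambda)$ and $(g',\lambda')$ have the same image. By the Claim the $R_\lambda$ are indecomposable and pairwise non-isomorphic, so by Krull–Schmidt $\lambda'$ is one of the $n!$ permutations of $\lambda$. For each such $\lambda'$ the possible $g'$ form a coset of the automorphism group of $R_{\lambda_1}\oplus\cdots\oplus R_{\lambda_n}$, which by the Claim is $(K^*)^n$. So all non-empty fibres have dimension $n$, and the closure of the image has dimension $\dim GL(n\delta)+n-n=\dim GL(n\delta)=48n^2=\dim\mathrm{rep}(\Gamma^B,n\delta)$. So the image is dense. On it $\dim\mathrm{End}=n$. The set $\{R:\dim\mathrm{End}(R)\ge n\}$ is closed, because $\mathrm{End}(R)$ is the solution space of linear equations with coefficients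 polynomial in $R$. It contains a dense set, so it is everything. $\square$

*Proof of Theorem 3.* Write $G=GL(n\underline m)$.

**Step 1: the component.** We define a non-empty open set on which $\Phi^B(M)$ has dimension $n\delta$. Let $\mathcal O_n\subseteq\mathrm{mod}(B_{1,3},n\underline m)$ be given by
$$\operatorname{rk}b\ge2n,\quad\operatorname{rk}(ba)\ge n,\quad\operatorname{rk}[c_1\ d_1]\ge4n,\quad\operatorname{rk}(a[c_1\ d_1])\ge3n .$$
As $b\,a[c_1\ d_1]=0$, we have $3n\le\dim\ker b\le5n-2n$, so $\operatorname{rk}b=2n$. (The fourth condition is needed here: $b^2=0$ alone gives only $\operatorname{rk}b\le 5n/2$.) Also $\operatorname{rk}(ba)\le5n-4n$, so $\operatorname{rk}(ba)=n$ and $\dim U=4n$. So $\dim W=3n$, $\dim I=2n$, $\dim I_1=n$; the image of $[c_1\ d_1]$ lies in $U$ and has dimension at least $4n$, so it is $U$; and $a(U)=\operatorname{im}(a[c_1\ d_1])\subseteq W$ has dimension at least $3n$, so it is $W$. Hence $\Phi^B(M)$ lies, up to choice of bases, in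
$$T_n=\{R\in\mathrm{rep}(\Gamma^B,n\delta):\ \mu,\kappa\text{ injective},\ [c_1'\ d_1'],\ \eta\text{ surjective}\}.$$
$T_n$ is open, and it contains $R_{\lambda}^{\oplus n}$, so it is non-empty. Conversely $\Psi^B(T_n)\subseteq\mathcal O_n$: the four ranks are $\operatorname{rk}\mu=2n$, $\operatorname{rk}(\mu\kappa)=n$, $4n$, and $\operatorname{rk}(\eta[c_1'\ d_1'])=3n$. By Lemma 5 the morphism
$$G\times T_n\to\mathcal O_n,\qquad (g,R)\mapsto g\Psi^B(R)$$
is surjective. So $\mathcal O_n$ is irreducible. Being open, non-empty and irreducible, it has as closure a component $Z=\overline{\mathcal O_n}$.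

**Step 2: comparing codimensions.** We show that orbits in $\mathcal O_n$ have at least the codimension of the corresponding orbits in $T_n$. Write $O_M$ and $O_R$ for the orbits of $M$ under $G$ and of $R$ under $GL(n\delta)$. Let $M=\Psi^B(R)$ with $R\in T_n$; every orbit in $\mathcal O_n$ contains such an $M$. The fibre of the above map over $M$ consists of pairs $(g,R')$ with $g\Psi^B(R')=M$. By Lemma 5 then $R'\cong R$, and for given $R'$ the element $g$ runs through a coset of $\mathrm{Stab}_G(M)$. So the fibre has dimension at most $\dim O_R+\dim\mathrm{Stab}_G(M)$. By the theorem on fibre dimension it has dimension at least $\dim G+\dim T_n-\dim\mathcal O_n$. Since $\dim O_M=\dim G-\dim\mathrm{Stab}_G(M)$, we get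
$$\dim\mathcal O_n-\dim O_M\ \ge\ \dim T_n-\dim O_R .$$
The stabilizer of $R$ in $GL(n\delta)$ is $\mathrm{Aut}(R)$, an open subset of $\mathrm{End}(R)$, so $\dim O_R=\dim GL(n\delta)-\dim\mathrm{End}(R)$. With $\dim T_n=\dim\mathrm{rep}(\Gamma^B,n\delta)=\dim GL(n\delta)$ the right-hand side equals $\dim\mathrm{End}(R)$, which is at least $n$ by Lemma 10.

**Step 3: from $\mathcal O_n$ to all of $Z$.** The orbits of maximal dimension in $Z$ fill a non-empty open subset of $Z$, which meets the open dense set $\mathcal O_n$. So the maximal orbit dimension in $Z$ is attained in $\mathcal O_n$, and by Step 2 it is at most $\dim Z-n$. Hence all orbits in $Z$ have codimension $\ge n$. $\square$
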